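# The clamped plate in Gauss space: half-spaces have the lowest first eigenvalue

## 1. The half-space as the first guess

Give a region of $\mathbb R^n$ a fixed amount of Gaussian measure and clamp it along its boundary, as one clamps a plate. Which shape has the lowest first eigenvalue? The answer one would first guess is a half-space: by the Gaussian isoperimetric inequality, half-spaces have the least Gaussian perimeter for given Gaussian measure, and a short boundary should mean a weak constraint. Let us make the guess precise and then test it.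

**Definition (Gaussian objects).** Let $g(x)=(2\pi)^{-n/2}e^{-|x|^2/2}$, $d\gamma=g\,dx$, and
$$\mathcal Lu=\frac1g\nabla\cdot(g\nabla u)=\Delta u-x\cdot\nabla u .$$
In dimension one we write $g_1$ and $\gamma_1$.

The divergence form gives, for smooth $f,h$ one of which has compact support,
$$\int f\,\mathcal Lh\,d\gamma=-\int\nabla f\cdot\nabla h\,d\gamma. \tag{1}$$

**Definition (clamped eigenvalue).** For $\Omega\subset\mathbb R^n$ open and nonempty, $H^2_0(\Omega;\gamma)$ is the closure of $C_c^\infty(\Omega)$ in the norm $\left(\int_\Omega(u^2+|\nabla u|^2+|D^2u|^2)\,d\gamma\right)^{1/2}$, with $|D^2u|$ the Hilbert–Schmidt norm, and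
$$\Lambda_1(\Omega)=\inf\left\{\frac{\int_\Omega(\mathcal Lu)^2\,d\gamma}{\int_\Omega u^2\,d\gamma}:\ u\in H^2_0(\Omega;\gamma),\ u\not\equiv0\right\}.$$

This is the first eigenvalue of $\mathcal L^2u=\Lambda u$ in $\Omega$ with $u=\partial u/\partial\nu=0$ on $\partial\Omega$: the function and its normal derivative both vanish at the edge. If $\Omega\subset\Omega'$, then $\Lambda_1(\Omega)\ge\Lambda_1(\Omega')$, because there are more competitors on $\Omega'$.

For $V=\gamma(\Omega)\in(0,1)$ let $\Omega^\#$ be a half-space with $\gamma(\Omega^\#)=V$. Since $\gamma$ and $\mathcal L$ are rotation invariant, $\Lambda_1(\Omega^\#)$ depends only on $V$ (and perhaps on $n$), and we may take $\Omega^\#=\{x_1>L\}$. The guess reads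
$$\Lambda_1(\Omega)\ \ge\ \Lambda_1(\Omega^\#). \tag{2}$$

The paper "The Clamped Plate In Gauss Space" (doi:10.1007/s10231-016-0550-2) has, for bounded $C^\infty$ domains, the inequality $\Lambda_1(\Omega)\ge C_V\Lambda_1(\Omega^\#)$ with $0<C_V\le1$ depending only on $V$, and obtains such constants with $C_V\ge0.91$ for all $V\in(0,1)$. The conjecture is that $C_V=1$ is allowed for every $V$ and $n$, that is, (2) for all bounded $C^\infty$ domains.

## 2. Bochner's identity and the half-line number $\lambda(v)$

Two tools are needed even to test the guess: a better form of the numerator, and a supply of trial functions on the half-space.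

**Proposition 1 (Bochner identity).** For $u\in H_0^2(\Omega;\gamma)$,
$$\int(\mathcal Lu)^2\,d\gamma=\int\left(|D^2u|^2+|\nabla u|^2\right)d\gamma. \tag{3}$$
Consequently the infimum defining $\Lambda_1(\Omega)$ may be taken over $C_c^\infty(\Omega)\setminus\{0\}$.

*Proof.* Let first $u\in C_c^\infty(\Omega)$. Differentiating $\Delta u-x\cdot\nabla u$ gives $\partial_i\mathcal Lu=\mathcal L\partial_iu-\partial_iu$. Using (1) twice,
$$\int(\mathcal Lu)^2d\gamma=-\int\nabla u\cdot\nabla\mathcal Lu\,d\gamma=-\sum_i\int\partial_iu\,\mathcal L\partial_iu\,d\gamma+\int|\nabla u|^2d\gamma=\int(|D^2u|^2+|\nabla u|^2)\,d\gamma .$$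
If $u_k\in C_c^\infty(\Omega)$ and $u_k\to u$ in the $H^2(\gamma)$ norm, then (3) for $u_k-u_j$ shows that $\mathcal Lu_k$ is Cauchy in $L^2(\gamma)$. Its limit is the distribution $\mathcal Lu$, since $u_k\to u$ in $H^2_{loc}$. So (3) passes to the limit, and both numerator and denominator of the quotient are continuous along $u_k\to u$. $\square$

A check: for $u=x_1^2-1$ we have $\mathcal Lu=2-2x_1^2=-2u$, so the left side is $4\int(x_1^2-1)^2d\gamma=8$; the right side is $\int(4+4x_1^2)\,d\gamma=8$. (This $u$ is not compactly supported, but the Gaussian decay removes the boundary terms at infinity.)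

**Definition (half-line number).** Let $\bar\Phi(y)=\gamma_1((y,\infty))$, and for $v\in(0,1)$ let $L(v)$ be given by $\bar\Phi(L(v))=v$. For $L\in\mathbb R$ let $\mathcal A_L$ be the set of $\Upsilon\in C^1([L,\infty))$ with $\Upsilon(L)=\Upsilon'(L)=0$ and $\Upsilon'$ bounded and Lipschitz. Put
$$\lambda(v)=\inf_{0\not\equiv\Upsilon\in\mathcal A_{L(v)}}\frac{\int_{L(v)}^\infty(\Upsilon''^2+\Upsilon'^2)\,d\gamma_1}{\int_{L(v)}^\infty\Upsilon^2\,d\gamma_1}.$$

Nothing is required at $+\infty$ beyond the bounds on $\Upsilon'$: the half-line is clamped at $L(v)$ and free at its far end. This will matter. If $v\le V$, then $L(v)\ge L(V)$ and extension by $0$ maps $\mathcal A_{L(v)}$ into $\mathcal A_{L(V)}$, so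
$$\lambda(v)\ge\lambda(V)\qquad(v\le V). \tag{4}$$

**Proposition 2.** $\Lambda_1(\Omega^\#)\le\lambda(V)$ in every dimension.

*Proof.* Take $\Omega^\#=\{x_1>L\}$, $L=L(V)$, and $\Upsilon\in\mathcal A_L$, extended by $0$ to $\mathbb R$; then $\Upsilon'$ is bounded and Lipschitz on $\mathbb R$. We show $\Upsilon(x_1)\in H^2_0(\Omega^\#;\gamma)$. Let $\chi\in C_c^\infty(\mathbb R^n)$ equal $1$ near $0$. For $h,R>0$ the function $\chi(x/R)\Upsilon(x_1-h)$ is $C^{1,1}$ with compact support in $\{x_1\ge L+h\}$, so its mollifications are eventually in $C_c^\infty(\Omega^\#)$ and converge to it in $H^2$. As $R\to\infty$ it converges in $H^2(\gamma)$ to $\Upsilon(x_1-h)$: the derivatives of $\chi(x/R)$ are $O(1/R)$ and $O(1/R^2)$, while $\Upsilon$ grows at most linearly and $\Upsilon',\Upsilon''$ are bounded. As $h\to0$, $\Upsilon(x_1-h)\to\Upsilon(x_1)$ in $H^2(\gamma)$, because translations are continuous in $L^2_{loc}$ and the tails are uniformly small by the same growth bounds. Now (3) applied to $\Upsilon(x_1)$ gives $\Lambda_1(\Omega^\#)\int\Upsilon^2d\gamma_1\le\int(\Upsilon''^2+\Upsilon'^2)d\gamma_1$.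 $\square$

## 3. Tests on half-spaces, slabs, a quadrant and unions

All lower bounds below use one inequality on $(0,\infty)$: for $f\in C_c^\infty((0,\infty))$,
$$\int_0^\infty f'^2\,d\gamma_1\ge\int_0^\infty f^2\,d\gamma_1. \tag{5}$$
Write $f=yh$. Then $\int f'^2d\gamma_1=\int(h^2+y(h^2)'+y^2h'^2)\,d\gamma_1$, and integration by parts gives $\int y(h^2)'d\gamma_1=-\int h^2(1-y^2)\,d\gamma_1$. The sum is $\int(y^2h^2+y^2h'^2)\,d\gamma_1\ge\int f^2d\gamma_1$.

**The half-space with $V=1/2$.** Here $L=0$. For $u\in C_c^\infty(\{x_1>0\})$, apply (5) on lines parallel to $e_1$ to each $\partial_iu$ and to $u$: $\int|D^2u|^2d\gamma\ge\int|\nabla u|^2d\gamma\ge\int u^2d\gamma$. So $\Lambda_1\ge2$. For an upper bound use $\Upsilon=y^2$; it is the limit, with convergence of all integrals, of the functions in $\mathcal A_0$ whose derivative is $\min(2y,N)$. The quotient is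
$$\frac{\int_0^\infty(4+4y^2)\,d\gamma_1}{\int_0^\infty y^4\,d\gamma_1}=\frac{2+2}{3/2}=\frac83 .$$
So $2\le\Lambda_1(\{x_1>0\})\le\lambda(1/2)\le 8/3$ for the first two inequalities and the trial function together.

**The slab $\{|x_1|<r\}$ with $V=1/2$.** Since $e^{-y^2/2}\ge1-y^2/2$, $\gamma_1((0,0.7))\ge0.398\,(0.7-0.343/6)>1/4$, hence $r<0.7$. On a line parallel to $e_1$ let $\varphi\in C_c^\infty((-r,r))$. Using the Dirichlet inequality on $(-r,r)$ twice,
$$\int\varphi''^2d\gamma_1\ge g_1(r)\int\varphi''^2dy\ge g_1(r)\Big(\frac{\pi}{2r}\Big)^4\int\varphi^2dy\ge e^{-r^2/2}\Big(\frac\pi{2r}\Big)^4\int\varphi^2d\gamma_1 .$$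
With $r<0.7$ this constant exceeds $0.755\cdot25>18$. So the slab has $\Lambda_1>18$, far above $8/3$.

**The quadrant $\{x_1>0,\,x_2>0\}\subset\mathbb R^2$, $V=1/4$.** For $f\in C_c^\infty$ of the quadrant, (5) in each variable gives $\int|\nabla f|^2d\gamma\ge2\int f^2d\gamma$. Applied to $\partial_1u,\partial_2u$ and then to $u$, $\int(|D^2u|^2+|\nabla u|^2)d\gamma\ge3\int|\nabla u|^2d\gamma\ge6\int u^2d\gamma$, so $\Lambda_1\ge6$. For the half-space, $L=L(1/4)\approx0.6745$ and $g_1(L)\approx0.3178$; take $\Upsilon=(y-L)^2$, truncated as before. The moments $m_k=\int_L^\infty(y-L)^kd\gamma_1$ satisfy $m_0=1/4$, $m_1=g_1(L)-Lm_0$, $m_{k+1}=k\,m_{k-1}-Lm_k$ for $k\ge1$ (integrate by parts), so $m_1\approx0.1492$, $m_2\approx0.1494$, $m_3\approx0.1975$, $m_4\approx0.3150$. The quotient is $4(m_0+m_2)/m_4\approx5.07<6$. The guess survives a test that is not far from tight.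

**Two opposite half-spaces, each of measure $V/2$.** For a disjoint union numerator and denominator add, so $\Lambda_1$ is the minimum over the pieces; here it is the value for a half-space of measure $V/2$, which is at least the value for a half-space of measure $V$ by inclusion.

## 4. The statements

The guess is right, for all open sets; neither boundedness nor smoothness is used.

**Theorem 1.** Let $n\ge1$, let $\Omega\subset\mathbb R^n$ be open with $V=\gamma(\Omega)\in(0,1)$, and let $\Omega^\#$ be a half-space with $\gamma(\Omega^\#)=V$. Then $\Lambda_1(\Omega)\ge\lambda(V)=\Lambda_1(\Omega^\#)$.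

In particular the conjecture holds: $C_V=1$ for every $V\in(0,1)$ and every $n\ge1$.

**Theorem 2.**

- (a) (Sharpness.) For all $n$ and $V$, $\inf\{\Lambda_1(\Omega):\Omega\text{ a ball},\ \gamma(\Omega)=V\}=\Lambda_1(\Omega^\#)$.
- (b) (Uniform strictness.) For $V\in(0,1)$ and $D>0$ there is $\varepsilon(V,D)>0$, independent of $n$, such that $\Lambda_1(\Omega)\ge\Lambda_1(\Omega^\#)+\varepsilon(V,D)$ for every open $\Omega\subset\mathbb R^n$ with $\gamma(\Omega)=V$ that contains no segment of length $>D$. In particular (2) is strict for every bounded $\Omega$.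
- (c) (More log-concave measures.) Let $\mu=e^{-W}dx$ be a probability measure on $\mathbb R^n$, $W\in C^2$, $D^2W\ge\vartheta\,\mathrm{Id}$, $\vartheta>0$, and $\mathcal L_W=\Delta-\nabla W\cdot\nabla$. If $\Omega$ is open with $\mu(\Omega)=V\in(0,1)$, then for all $u\in C_c^\infty(\Omega)$: $\int(\mathcal L_Wu)^2d\mu\ge\vartheta^2\Lambda_1(\Omega^\#)\int u^2d\mu$, where $\gamma(\Omega^\#)=V$.

By Proposition 2, Theorem 1 follows once $\Lambda_1(\Omega)\ge\lambda(V)$ is shown for every open $\Omega$ with $\gamma(\Omega)=V$: applied to $\Omega^\#$ itself it also gives $\Lambda_1(\Omega^\#)\ge\lambda(V)$.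

## 5. Rearrangement creates a kink

A sensible first attempt is symmetrization: replace $u$ by the function $u^\#$ on the half-space that depends on $x_1$ only, is nondecreasing in it, and has the same distribution as $u$. Then $\int u^2d\gamma$ is unchanged, and one hopes that the energy does not increase. For second-order energies this breaks at once, already for $u\ge0$ on the line.

Let $\beta(s)=e^{1-1/(1-s^2)}$ for $|s|<1$, $\beta=0$ otherwise, and $u(s)=\beta(s-3)+2\beta(s+3)$. Put $\mu(t)=\gamma_1(\{u>t\})$. Wherever the level $t$ is regular, $-\mu'(t)=\sum_{u(s_i)=t}g_1(s_i)/|u'(s_i)|$. Look near $t=1$. For $t$ slightly above $1$ only the tall bump contributes, and $-\mu'(t)$ has a finite positive limit as $t\downarrow1$. For $t$ slightly below $1$ there are two more preimages next to the nondegenerate maximum at $s=3$, where $|u'|\to0$; so $-\mu'(t)\to\infty$ as $t\uparrow1$. From $\mu(u^\#(y))=\bar\Phi(y)$ we get $(u^\#)'(y)=g_1(y)/(-\mu'(u^\#(y)))$. At the point where $u^\#=1$ the derivative has left limit $0$ and a positive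 right limit. It jumps, so $u^\#\notin H^2$: the rearranged function is not admissible. In addition, an admissible $u$ may change sign, and no step of this scheme says what to do then.

So we shall not rearrange $u$. We keep $u$, restrict it to well-chosen segments, and compare each restriction with the half-line.

## 6. Restriction to needles

The numerator must survive restriction to a line. With $(\mathcal Lu)^2$ this fails: for $u=x_1^2-x_2^2$ we have $\mathcal Lu=-2u$, which is $0$ at the origin, while $u$ has second derivative $2$ along $e_1$. The right side of (3) is different. If $\varphi(s)=u(a+s\theta)$ with $|\theta|=1$, then $\varphi''=\langle D^2u\,\theta,\theta\rangle$ and $\varphi'=\langle\nabla u,\theta\rangle$, so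
$$|\varphi''|\le|D^2u|,\qquad|\varphi'|\le|\nabla u| \quad\text{at } a+s\theta. \tag{6}$$
This is why Bochner's identity comes first.

The segments come from the following theorem, which we quote: Lovász–Simonovits, *Random Structures Algorithms* 4 (1993) 359–412, Lemma 2.5; see also Kannan–Lovász–Simonovits, *Discrete Comput. Geom.* 13 (1995) 541–559.

**Localization lemma.** If $G,H$ are lower semicontinuous Lebesgue-integrable functions on $\mathbb R^n$ with $\int G>0$ and $\int H>0$, there are $a,b\in\mathbb R^n$ and an affine $\ell:[0,1]\to[0,\infty)$ with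
$$\int_0^1\ell(t)^{n-1}G((1-t)a+tb)\,dt>0,\qquad\int_0^1\ell(t)^{n-1}H((1-t)a+tb)\,dt>0 .$$

For $n=1$ one takes $\ell\equiv1$ and a large interval. To see where the weight $\ell^{n-1}$ comes from, consider a single $G$ with compact support: in polar coordinates $\int G=\int_{S^{n-1}}\int_0^RG(r\theta)r^{n-1}dr\,d\theta$, so if $\int G>0$, some ray has $\int_0^RG(r\theta)r^{n-1}dr>0$, which is the lemma with $\ell(t)=t$. For two functions the good rays may differ, and that is the content of the lemma. One step of its mechanism is easy to see for $n\ge2$. Fix an affine subspace $A$ of dimension $n-2$ and rotate a hyperplane about it; the difference of $\int G$ over the two sides is continuous in the angle and changes sign after a half-turn, so some hyperplane through $A$ gives each side $\frac12\int G>0$. Since $\int H>0$, one of the two sides has positive $\int H$. So both inequalities persist on a half-space.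

We need two conditions at once: one function records that the quotient of $u$ is too small, the other that the support of $u$ has measure less than $V$.

Along a needle, the Gaussian density times $\ell^{n-1}$ has the form $\rho=e^{-\psi}$ with $\psi''\ge1$. Indeed $-\ln g(a+s\theta)$ has second derivative $1$, and $-(n-1)\ln\ell$ is convex. (On a ray from the origin $\rho$ is proportional to $r^{n-1}e^{-r^2/2}$ and $\psi''=1+(n-1)/r^2$.) So what we need is a one-dimensional inequality for such densities.

## 7. The profile $I$ and the failure of a single transport map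

**Definition (isoperimetric profile).** $I(v)=g_1(L(v))$ for $v\in(0,1)$, and $I(0)=I(1)=0$.

For example $L(1/2)=0$ and $I(1/2)=(2\pi)^{-1/2}\approx0.399$. Since $L(v)\to\pm\infty$ as $v\to0,1$, $I$ is continuous on $[0,1]$; it is positive on $(0,1)$, and $L(1-v)=-L(v)$ gives $I(1-v)=I(v)$. Differentiating $\bar\Phi(L(v))=v$ gives $L'=-1/I$. Hence $I'=-L\,g_1(L)\,L'=L$, and
$$I'=L,\qquad I''=-\frac1I\qquad\text{on }(0,1). \tag{7}$$
So $I$ is concave. For $x,y\ge0$ with $0<x+y\le1$, concavity and $I(0)=0$ give $I(x)\ge\frac x{x+y}I(x+y)$ and the same for $y$; adding,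
$$I(x)+I(y)\ge I(x+y). \tag{8}$$

Suppose now that $\varphi$ lives on an interval $(\sigma,\tau)$ of mass $v$ for a density $\rho$. The natural comparison is by the increasing map $S:[L(v),\infty)\to[\sigma,\tau)$ that carries $\gamma_1$ to $\rho\,ds$. It preserves integrals of functions, and
$$S'(y)=\frac{g_1(y)}{\rho(S(y))}.$$
If $S'\le1$, derivatives of $\varphi\circ S$ are controlled by those of $\varphi$, and all is well. At $y=L(v)$, however, $S'\le1$ means $\rho(\sigma)\ge I(v)$, and this fails in the simplest two-sided case. Take $\rho=g_1$ and the interval $(-r,r)$ of measure $1/2$: there $S'(L)=g_1(0)/g_1(r)=e^{r^2/2}>1$. The boundary density $I(v)$ is an isoperimetric bound, and an interval pays it with two endpoints; one endpoint alone need not be enough.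

The way out is to cut. Both endpoints together always pay: $\rho(\sigma)+\rho(\tau)\ge I(v)$. So give the left part a fraction $p$ of the mass and the right part $1-p$, with $\rho(\sigma)\ge pI(v)$ and $\rho(\tau)\ge(1-p)I(v)$, and rescale the mass of *each* part back to $v$. The left part then has boundary density $\rho(\sigma)/p\ge I(v)$, as needed, and likewise the right part. Nothing has to be matched at the cut, because the half-line in the definition of $\lambda(v)$ is free at its far end. For $(-r,r)$ above, $p=1/2$ and the cut is at $0$; and $2g_1(r)>2\cdot0.39\cdot0.75>I(1/2)$, by $r<0.7$.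

## 8. The one-dimensional inequality

**Lemma 3.** Let $\rho:[0,T]\to[0,\infty)$ be continuous with $\int_0^T\rho=1$, positive and $C^2$ on $(0,T)$, $\psi=-\ln\rho$, $\psi''\ge1$ on $(0,T)$; $dm=\rho\,ds$. Let $0\le\sigma<\tau\le T$ with $v:=m(\sigma,\tau)<1$. Let $\varphi\in C^2([\sigma,\tau])$ satisfy $\varphi=\varphi'=0$ at each of the points $\sigma,\tau$ that lies in $(0,T)$. Then
$$\int_\sigma^\tau(\varphi''^2+\varphi'^2)\,dm\ge\lambda(v)\int_\sigma^\tau\varphi^2\,dm .$$

**Step 0: a comparison principle.** This step turns the differential inequality satisfied by densities, written in terms of mass, into a pointwise bound by $I$. *Claim: let $0<X_1\le1$, let $q\in C([0,X_1])$ be positive and $C^2$ on $(0,X_1)$ with $q''\le-1/q$ there, $q(0)\ge0$ and $q(X_1)\ge I(X_1)$. Then $q\ge I$ on $[0,X_1]$.* The function $\delta=q-I$ is $\ge0$ at both ends. If it were negative somewhere, it would have a negative minimum at an interior point, where by (7)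
$$0\le\delta''\le-\frac1q+\frac1I=\frac{\delta}{qI}<0,$$
a contradiction.

**Step 1: half-lines of $m$ satisfy the Gaussian isoperimetric bound.** We show $\rho(s)\ge I(m(s,T))=I(m(0,s))$ for $s\in(0,T)$. The map $s\mapsto m(s,T)$ is continuous and strictly decreasing on $[0,T]$, so $m(s(X),T)=X$ defines a continuous $s:[0,1]\to[0,T]$, with $ds/dX=-1/\rho(s)$ on $(0,1)$. Put $j(X)=\rho(s(X))$. Then
$$j'=-\frac{\rho'(s)}{\rho(s)}=\psi'(s),\qquad j''=-\frac{\psi''(s)}{\rho(s)}\le-\frac1j .$$
Also $j(0)\ge0$ and $j(1)\ge0=I(1)$. Step 0 with $X_1=1$ gives $j\ge I$; the other form follows from $I(1-X)=I(X)$.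

**Step 2: choosing the fraction $p$.** We find $p\in[0,1]$ with
$$\rho(\sigma)\ge p\,I(v),\qquad\rho(\tau)\ge(1-p)\,I(v), \tag{9}$$
where $p=1$ if $\tau=T$, $p=0$ if $\sigma=0$, and $0<p<1$ if both points are interior. The cases $\sigma=0$ and $\tau=T$ do not occur together, since $v<1$. If $\tau=T$, then $\sigma$ is interior and Step 1 gives $\rho(\sigma)\ge I(m(\sigma,T))=I(v)$. If $\sigma=0$, then $\rho(\tau)\ge I(m(0,\tau))=I(v)$. If both are interior, Step 1 and (8) give
$$\rho(\sigma)+\rho(\tau)\ge I(m(0,\sigma))+I(m(\tau,T))\ge I(1-v)=I(v),$$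
and $p=\rho(\sigma)/(\rho(\sigma)+\rho(\tau))$ satisfies (9).

**Step 3: the left piece is a contraction of the half-line.** Let $c\in[\sigma,\tau]$ with $m(\sigma,c)=pv$. Suppose $p>0$; then $\sigma\in(0,T)$, so $\varphi(\sigma)=\varphi'(\sigma)=0$. We prove
$$\int_\sigma^c(\varphi''^2+\varphi'^2)\,dm\ge\lambda(v)\int_\sigma^c\varphi^2\,dm. \tag{10}$$

First, the rescaled density dominates $I$. For $X\in[0,v]$ let $s(X)\in[\sigma,c]$ be given by $m(s(X),c)=pX$, and put $q(X)=\rho(s(X))/p$. Since $ds/dX=-p/\rho$,
$$q'=\psi'(s),\qquad q''=-\frac{p\,\psi''(s)}{\rho(s)}\le-\frac1q\qquad\text{on }(0,v).$$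
Moreover $q(0)=\rho(c)/p\ge0$ and $q(v)=\rho(\sigma)/p\ge I(v)$ by (9). Step 0 with $X_1=v$ gives $q\ge I$ on $[0,v]$.

Second, the transport map. Let $L=L(v)$ and $S(y)=s(\bar\Phi(y))$ for $y\in[L,\infty)$. Then $S(L)=\sigma$ and $S(y)\uparrow c$ as $y\to\infty$. With $X=\bar\Phi(y)$, so that $g_1(y)=I(X)$,
$$S'(y)=\frac{p\,g_1(y)}{\rho(S(y))}=\frac{I(X)}{q(X)}\in(0,1],\qquad\int_L^\infty F(S(y))\,d\gamma_1(y)=\int_0^vF(s(X))\,dX=\frac1p\int_\sigma^cF\,dm. \tag{11}$$

Third, the competitor on the half-line. Composing $\varphi$ itself with $S$ would bring in $S''$, on which we have no bound. Instead we transport the absolute value of the derivative and integrate: put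
$$\omega(y)=|\varphi'(S(y))|,\qquad\Upsilon(y)=\int_L^y\omega\,dz .$$
Since $\varphi'$ is bounded and Lipschitz and $S$ is 1-Lipschitz, $\omega$ is bounded and Lipschitz; and $\omega(L)=|\varphi'(\sigma)|=0$. So $\Upsilon\in\mathcal A_L$. Almost everywhere $|\omega'|\le|\varphi''(S)|\,S'\le|\varphi''(S)|$, and
$$|\varphi(S(y))|\le\int_\sigma^{S(y)}|\varphi'|\,ds=\int_L^y\omega\,S'\,dz\le\Upsilon(y). \tag{12}$$
The sign of $\varphi$ plays no role. By (11), the definition of $\lambda(v)$ (trivially if $\Upsilon\equiv0$), and (12),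
$$\frac1p\int_\sigma^c(\varphi''^2+\varphi'^2)\,dm\ge\int_L^\infty(\omega'^2+\omega^2)\,d\gamma_1\ge\lambda(v)\int_L^\infty\Upsilon^2d\gamma_1\ge\frac{\lambda(v)}p\int_\sigma^c\varphi^2\,dm , \tag{13}$$
which is (10).

**Step 4: the right piece, and the sum.** This step treats $[c,\tau]$ by symmetry. If $p<1$, then $\tau\in(0,T)$, $m(c,\tau)=(1-p)v$ and $\rho(\tau)\ge(1-p)I(v)$. After the reflection $s\mapsto T-s$, Step 3 applies with $1-p$ in place of $p$ and gives $\int_c^\tau(\varphi''^2+\varphi'^2)\,dm\ge\lambda(v)\int_c^\tau\varphi^2\,dm$. Adding (10) proves the lemma; if $p\in\{0,1\}$, one piece is empty. $\square$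

## 9. From needles back to $\Omega$: proof of Theorem 1

Let $\Omega$ be open with $\gamma(\Omega)=V\in(0,1)$, and suppose $\Lambda_1(\Omega)<\lambda:=\lambda(V)$.

**Step 1: a smooth counterexample and two functions of positive integral.** We set up the localization lemma. By Proposition 1 there is a real $u\in C_c^\infty(\Omega)$, $u\not\equiv0$, with $\int(|D^2u|^2+|\nabla u|^2)\,d\gamma<\lambda\int u^2d\gamma$. Let $K=\operatorname{supp}u$, a compact subset of $\Omega$. The set $\Omega\setminus K$ is open. It is nonempty: otherwise $\Omega=K$ would be nonempty, open and compact in $\mathbb R^n$, which is impossible. So $\gamma(K)<V$. Put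
$$G=\left(\lambda u^2-|D^2u|^2-|\nabla u|^2\right)g,\qquad H=(V-1_K)\,g .$$
$G$ is continuous with compact support and $\int G>0$. $H$ is integrable; it is lower semicontinuous, since $K$ is closed (so $V-1_K$ is lower semicontinuous) and $g$ is positive and continuous; and $\int H=V-\gamma(K)>0$. Take $a,b,\ell$ from the localization lemma.

**Step 2: the needle is not a point.** If $a=b$, then $G(a)>0$ and $H(a)>0$. As $V<1$, $H(a)>0$ forces $a\notin K$. Then $u=0$ near $a$, so $G(a)=0$, a contradiction.

**Step 3: the needle satisfies the hypotheses on $\rho$.** We check that Lemma 3 will apply. For $n\ge2$, $\ell\not\equiv0$ by the strict inequalities; for $n=1$ we have $\ell\equiv1$. Being affine and $\ge0$ on $[0,1]$, $\ell$ is positive on $(0,1)$. Put $T=|b-a|$, $\theta=(b-a)/T$ and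
$$\rho(s)=Z^{-1}g(a+s\theta)\,\ell(s/T)^{n-1},\qquad s\in[0,T],$$
with $Z$ such that $\int_0^T\rho=1$. Then $\rho$ is continuous on $[0,T]$, smooth and positive on $(0,T)$, and
$$(-\ln\rho)''=1+(n-1)\left(\frac{\ell'(s/T)}{T\,\ell(s/T)}\right)^2\ge1 .$$

**Step 4: both inequalities on the needle.** We translate positivity of the two integrals. Let $dm=\rho\,ds$, $\varphi(s)=u(a+s\theta)$ and $K'=\{s\in[0,T]:a+s\theta\in K\}$. By (6) and the two inequalities of the localization lemma,
$$\int_0^T(\varphi''^2+\varphi'^2)\,dm<\lambda\int_0^T\varphi^2\,dm,\qquad m(K')<V.$$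

**Step 5: isolating one interval.** Lemma 3 speaks of one interval with clamped ends, so we cut out such intervals. Let $O=\{s\in(0,T):(\varphi(s),\varphi'(s))\ne(0,0)\}$. It is open, and $O\subset K'$, because where $u$ or $\nabla u$ is nonzero we are in $\operatorname{supp}u$. Since $\varphi=0$ on $(0,T)\setminus O$, we have $\int_O(\varphi''^2+\varphi'^2)\,dm<\lambda\int_O\varphi^2dm$. Both sides are sums over the countably many connected components of $O$, so some component $J=(\sigma,\tau)$ satisfies
$$\int_J(\varphi''^2+\varphi'^2)\,dm<\lambda(V)\int_J\varphi^2\,dm. \tag{14}$$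

**Step 6: contradiction.** Put $v=m(J)$; then $0<v\le m(K')<V<1$. An endpoint of $J$ lying in $(0,T)$ is not in $O$, so $\varphi=\varphi'=0$ there. Lemma 3 and (4) give
$$\int_J(\varphi''^2+\varphi'^2)\,dm\ge\lambda(v)\int_J\varphi^2\,dm\ge\lambda(V)\int_J\varphi^2\,dm,$$
contradicting (14). Hence $\Lambda_1(\Omega)\ge\lambda(V)$, and with Proposition 2 Theorem 1 is proved, and with it the conjecture. $\blacksquare$

## 10. Measures with $D^2W\ge\vartheta\,\mathrm{Id}$: proof of Theorem 2(c)

**Step 1: reduction to $\vartheta=1$.** We remove $\vartheta$ by scaling. Let $\tilde u(y)=u(y/\sqrt\vartheta)$ and $\tilde W(y)=W(y/\sqrt\vartheta)+\frac n2\ln\vartheta$; then $e^{-\tilde W}dy$ is the image $\tilde\mu$ of $\mu$ under $x\mapsto\sqrt\vartheta\,x$, and $D^2\tilde W\ge\mathrm{Id}$. Moreover $(\mathcal L_Wu)(y/\sqrt\vartheta)=\vartheta\,\mathcal L_{\tilde W}\tilde u(y)$. So $\int(\mathcal L_Wu)^2d\mu=\vartheta^2\int(\mathcal L_{\tilde W}\tilde u)^2d\tilde\mu$, while $\int u^2d\mu=\int\tilde u^2d\tilde\mu$, and the measure of the domain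 is unchanged.

**Step 2: Bochner.** We replace (3). With $\vartheta=1$ and $u\in C_c^\infty(\Omega)$, $\mathcal L_Wu$ is $C^1$ with compact support and $\partial_i\mathcal L_Wu=\mathcal L_W\partial_iu-\sum_j\partial_{ij}W\,\partial_ju$. Integrating by parts as in Proposition 1,
$$\int(\mathcal L_Wu)^2d\mu=\int\left(|D^2u|^2+\langle D^2W\nabla u,\nabla u\rangle\right)d\mu\ge\int(|D^2u|^2+|\nabla u|^2)\,d\mu .$$

**Step 3: needles.** It remains to show that the last integral is at least $\lambda(V)\int u^2d\mu$. If not, repeat Steps 1–6 of Section 9 with $g$ replaced by $e^{-W}$, starting from this $u$. The density $e^{-W}$ is positive, continuous and of total mass $1$, which is all that Steps 1 and 2 used. The needle density $Z^{-1}e^{-W(a+s\theta)}\ell(s/T)^{n-1}$ is continuous on $[0,T]$, positive and $C^2$ on $(0,T)$, and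
$$(-\ln\rho)''=\langle D^2W\theta,\theta\rangle+(n-1)\left(\frac{\ell'(s/T)}{T\,\ell(s/T)}\right)^2\ge1 .$$
So Lemma 3 applies and gives the same contradiction. Since $\lambda(V)=\Lambda_1(\Omega^\#)$, (c) follows. $\square$

## 11. Balls approach the half-space value: proof of Theorem 2(a)

"$\ge$" is Theorem 1. For "$\le$", let $\Omega^\#=\{x_1>L\}$ and $\epsilon>0$, and choose $u\in C_c^\infty(\Omega^\#)$ with Rayleigh quotient $<\Lambda_1(\Omega^\#)+\epsilon$. We look for a ball of measure exactly $V$ that contains $\operatorname{supp}u$.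

**Step 1: balls of measure $V$.** Let $B_{R,t}$ be the ball of radius $R$ centered at $(t+R)e_1$. Expanding the square,
$$x\in B_{R,t}\iff|x-te_1|^2<2R(x_1-t). \tag{15}$$
So $B_{R,t}$ increases to $\{x_1>t\}$ as $R\to\infty$. Now $\gamma(B_{R,L})<V$ for all $R$, whereas $\gamma(B_{R,L-1})\to\gamma(\{x_1>L-1\})>V$. Since $\gamma(B_{R,t})$ is continuous in $t$, for all large $R$ there is $t_R\in(L-1,L)$ with $\gamma(B_{R,t_R})=V$.

**Step 2: the support fits.** The set $\operatorname{supp}u$ is a compact subset of $\{x_1>L\}$, so on it $x_1-L\ge\kappa>0$, and $|x-te_1|^2\le M$ for all $t\in[L-1,L]$. For such $t$, $x_1-t\ge\kappa$, so (15) holds as soon as $2R\kappa>M$. Hence $u\in C_c^\infty(B_{R,t_R})$ for large $R$, and $\Lambda_1(B_{R,t_R})<\Lambda_1(\Omega^\#)+\epsilon$. $\square$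

## 12. A gap for sets without long segments: proof of Theorem 2(b)

In the chain (12)–(13) we gave something away: $\int_L^y\omega S'\,dz\le\Upsilon(y)$. If $\Omega$ has no segment longer than $D$, then $S$ has range of length at most $D$, so $S'$ cannot be close to $1$ on a whole half-line, and the loss should be definite. We record the loss in a number and show by compactness that it is positive.

**Definition.** For $D>0$ let $\lambda_D(V)$ be the infimum of
$$\frac{\int_L^\infty(\omega'^2+\omega^2)\,d\gamma_1}{\int_L^\infty Y^2\,d\gamma_1},\qquad Y(y)=\int_L^y\omega\,S'\,dz,$$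
over $v\in(0,V]$, $L=L(v)$, $\omega=\Upsilon'\ge0$ with $\Upsilon\in\mathcal A_L$, $S$ nondecreasing and 1-Lipschitz on $[L,\infty)$ with $\sup S-\inf S\le D$, and $Y\not\equiv0$.

There are admissible choices, for instance $S(y)=\min(y-L,D)$ and $\omega\not\equiv0$ a nonnegative Lipschitz bump supported in $(L,L+D)$; so $\lambda_D(V)<\infty$. No dimension enters. Since $0\le Y\le\Upsilon$, (4) gives $\lambda_D(V)\ge\lambda(V)$.

**Step 1: $\Lambda_1(\Omega)\ge\lambda_D(V)$.** We rerun Section 9 with the better constant. Suppose $\Lambda_1(\Omega)<\lambda_D(V)$, and carry out Steps 1–5 there with $\lambda_D(V)$ in place of $\lambda$. We get $J=(\sigma,\tau)\subset K'$ with $v=m(J)<V$ and $\int_J(\varphi''^2+\varphi'^2)\,dm<\lambda_D(V)\int_J\varphi^2dm$. The closed segment over $\overline J$ lies in the closed set $K\subset\Omega$, so $\tau-\sigma\le D$. Hence in Step 3 of Lemma 3 the map $S$ has range of length $\le D$, and the middle bound in (12) says $|\varphi(S(y))|\le Y(y)$. So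
$$\frac1p\int_\sigma^c(\varphi''^2+\varphi'^2)\,dm\ge\int_L^\infty(\omega'^2+\omega^2)\,d\gamma_1\ge\lambda_D(V)\int_L^\infty Y^2\,d\gamma_1\ge\frac{\lambda_D(V)}p\int_\sigma^c\varphi^2\,dm$$
(trivially if $Y\equiv0$), and likewise on $[c,\tau]$ after reflection. Adding gives a contradiction. It remains to prove $\lambda_D(V)>\lambda(V)$; then $\varepsilon(V,D)=\lambda_D(V)-\lambda(V)$ works. The last sentence of (b) follows since a bounded set contains no segment longer than its diameter.

Write $L_V=L(V)$.

**Step 2: a Hardy inequality.** This gives $\lambda(V)>0$ and control of $\Upsilon$ by $\omega$. *Claim: there is $C<\infty$ with*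
$$\int_{L_V}^\infty\Big(\int_{L_V}^y\omega\,dt\Big)^2d\gamma_1(y)\le C\int_{L_V}^\infty\omega^2\,d\gamma_1. \tag{16}$$
This is a case of Muckenhoupt's weighted Hardy inequality (Studia Math. 44 (1972) 31–38), but here is a direct proof. The ratios of $\int_{L_V}^ye^{t^2/4}dt$ to $e^{y^2/4}$ and of $\int_t^\infty e^{-y^2/4}dy$ to $e^{-t^2/4}$ are continuous on $[L_V,\infty)$ and tend to $0$ at infinity (l'Hôpital), hence are bounded, by $C_1$ and $C_2$. By Cauchy–Schwarz,
$$\Big(\int_{L_V}^y\omega\,dt\Big)^2\le\int_{L_V}^y\omega^2e^{-t^2/4}dt\int_{L_V}^ye^{t^2/4}dt\le C_1e^{y^2/4}\int_{L_V}^y\omega^2e^{-t^2/4}dt .$$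
Multiply by $(2\pi)^{-1/2}e^{-y^2/2}$, integrate in $y$ and exchange the integrals: the left side of (16) is at most
$$C_1(2\pi)^{-1/2}\int_{L_V}^\infty\omega(t)^2e^{-t^2/4}\int_t^\infty e^{-y^2/4}dy\,dt\le C_1C_2\int_{L_V}^\infty\omega^2d\gamma_1 .$$
In particular $\int\Upsilon^2d\gamma_1\le C\int\Upsilon'^2d\gamma_1$ on $\mathcal A_{L_V}$, so $\lambda(V)\ge1/C>0$.

**Step 3: a larger class of competitors.** Limits of minimizing sequences need not lie in $\mathcal A_{L_V}$, so we extend the inequality. *Claim: if $\Upsilon(L_V)=0$, $\Upsilon'=\omega\in H^1(\gamma_1)$ on $(L_V,\infty)$ and $\omega(L_V)=0$, then $\int_{L_V}^\infty(\Upsilon''^2+\Upsilon'^2)\,d\gamma_1\ge\lambda(V)\int_{L_V}^\infty\Upsilon^2d\gamma_1$.* Multiplying $\omega$ by a cutoff $\chi(y/R)$ and letting $R\to\infty$ approximates $\omega$ in $H^1(\gamma_1)$ by functions vanishing at $L_V$ and for large $y$; on a bounded interval the weight is bounded above and below, so these are approximated by functions in $C_c^\infty((L_V,\infty))$. The primitives of the latter lie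 in $\mathcal A_{L_V}$, and they converge to $\Upsilon$ in $L^2(\gamma_1)$ by (16). Pass to the limit.

**Step 4: compactness of $H^1(\mathbb R,\gamma_1)\hookrightarrow L^2(\gamma_1)$.** This will give strong limits. Let $h_m$ be the normalized Hermite polynomials, an orthonormal basis of $L^2(\gamma_1)$ with $yh_{m-1}-h_{m-1}'=\sqrt m\,h_m$. Integration by parts (first for $f$ of compact support, then by cutoff) gives $\int f'h_{m-1}d\gamma_1=\sqrt m\int fh_md\gamma_1$. By Bessel's inequality, the coefficients $f_m$ of $f$ satisfy $\sum_{m\ge1}mf_m^2\le\int f'^2d\gamma_1$, so $\sum_{m>M}f_m^2\le\frac1M\int f'^2d\gamma_1$. For a bounded sequence in $H^1(\gamma_1)$ a diagonal subsequence has all coefficients convergent, and the tails are uniformly small; so it converges in $L^2(\gamma_1)$.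

**Step 5: a sequence with vanishing loss.** We assume $\lambda_D(V)=\lambda(V)$ and extract limits. Take admissible $v_k,\omega_k,\Upsilon_k,S_k,Y_k$ with quotients tending to $\lambda(V)$, normalized by $\int\Upsilon_k^2d\gamma_1=1$. Put $E_k=\int(\omega_k'^2+\omega_k^2)\,d\gamma_1$ and $d_k=\int Y_k^2d\gamma_1\le1$. Then $E_k\ge\lambda(v_k)\ge\lambda(V)>0$, so $E_k/d_k\ge\lambda(V)/d_k$; as $E_k/d_k\to\lambda(V)$, we get
$$d_k\to1,\qquad E_k\to\lambda(V).$$
Extend $\Upsilon_k,\omega_k,Y_k$ by $0$ to the left of $L(v_k)\ge L_V$; since $\Upsilon_k$ and $\omega_k$ vanish at $L(v_k)$, they are in $H^1(\mathbb R,\gamma_1)$, and they are bounded there. Normalize $S_k(L(v_k))=0$ and extend $S_k$ by $0$; then $0\le S_k'\le1$ and $\int_{\mathbb R}S_k'\le D$. Along a subsequence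
$$\Upsilon_k\to\Upsilon,\quad\omega_k\to\omega=\Upsilon'\ge0\ \text{ in }L^2(\gamma_1),\qquad\omega_k'\rightharpoonup\omega'\ \text{ weakly in }L^2(\gamma_1),\qquad S_k'\rightharpoonup\eta\ \text{ weak-}*\text{ in }L^\infty,$$
with $0\le\eta\le1$ and $\int_{\mathbb R}\eta\le D$ (test with indicators of $[-N,N]$, then let $N\to\infty$).

**Step 6: the limit $\Upsilon$ is a minimizer, and $\Upsilon'>0$ almost everywhere.** We need to know that $\omega$ does not vanish on a set of positive measure. By the convergences, $\int\Upsilon^2d\gamma_1=1$, $\Upsilon=\omega=0$ on $(-\infty,L_V]$, and $\int(\Upsilon''^2+\Upsilon'^2)\,d\gamma_1\le\lambda(V)$. By Step 3 equality holds, and for every $\zeta\in C_c^\infty((L_V,\infty))$ the quadratic polynomial in $t$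
$$\int\left((\Upsilon+t\zeta)''^2+(\Upsilon+t\zeta)'^2-\lambda(V)(\Upsilon+t\zeta)^2\right)d\gamma_1$$
is $\ge0$ and vanishes at $t=0$. Its derivative at $0$ is therefore zero: $\int(\Upsilon''\zeta''+\Upsilon'\zeta'-\lambda(V)\Upsilon\zeta)\,d\gamma_1=0$. In distributions on $(L_V,\infty)$,
$$(g_1\Upsilon'')''=(g_1\Upsilon')'+\lambda(V)\,g_1\Upsilon .$$
The right side is in $L^2_{loc}$, so $g_1\Upsilon''\in H^2_{loc}$ and $\Upsilon\in H^4_{loc}$; iterating, $\Upsilon$ is smooth. It solves a linear fourth-order ODE with analytic coefficients and leading coefficient $g_1\neq0$, so it is real-analytic on $(L_V,\infty)$. Since $\Upsilon(L_V)=0$ and $\Upsilon\not\equiv0$, $\omega\not\equiv0$ on $(L_V,\infty)$. Thus $\omega\ge0$ is analytic there with isolated zeros, and $\omega>0$ a.e. on $(L_V,\infty)$.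

**Step 7: no loss forces $\eta=1$.** We pass to the limit in $Y_k$ and conclude. For each $y\ge L_V$,
$$Y_k(y)=\int_{L_V}^y\omega_kS_k'\,dz\ \longrightarrow\ Y(y):=\int_{L_V}^y\omega\,\eta\,dz,$$
because $\omega_k\to\omega$ in $L^1(L_V,y)$ with $0\le S_k'\le1$, and $\omega1_{[L_V,y]}\in L^1$ is a test function for the weak-$*$ convergence. Since $0\le Y_k\le\Upsilon_k$ and $\Upsilon_k^2\to\Upsilon^2$ in $L^1(\gamma_1)$, generalized dominated convergence gives
$$\int Y^2d\gamma_1=\lim d_k=1=\int\Upsilon^2d\gamma_1 .$$
As $0\le Y\le\Upsilon$ and both are continuous, $Y=\Upsilon$, that is, $\int_{L_V}^y\omega(1-\eta)\,dz=0$ for all $y$. The integrand is nonnegative, so $\omega(1-\eta)=0$ a.e., and by Step 6 $\eta=1$ a.e. on $(L_V,\infty)$. This contradicts $\int\eta\le D<\infty$. Hence $\lambda_D(V)>\lambda(V)$. $\blacksquare$
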